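
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{List decoding concatenated codes beyond the product bound}


\begin{abstract}
Let $C$ be a $q$-ary concatenated code whose outer code is a Reed--Solomon code of relative distance $\Delta$ and whose inner code is an arbitrary small $q$-ary code of relative distance $\delta$. Generalized minimum distance decoding corrects a fraction $\Delta\delta/2$ of errors, the product bound. We show that $C$ can always be list decoded in deterministic polynomial time up to the larger fraction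
\[
\frac{\Delta\delta}{2}\Bigl(1+\frac{q}{4(q-1)}\,\Delta\delta\Bigr),
\qquad 0<\Delta<1,\quad 0<\delta<1-\tfrac1q .
\]
The decoder passes to a soft-decision Reed--Solomon decoder, for each block, the weights that minimize a quadratic functional over the probability simplex. The functional contains a parameter $B$. The value $B=1$ yields the product bound; lowering $B$ to $1-\eta$ gains a term linear in $\eta$ and costs a term quadratic in $\eta$. We also reach every fraction below a larger radius, which is at least the $q$-ary Johnson radius of $\Delta\delta$, and we show that for rational $\Delta,\delta$ no polynomial time algorithm can go beyond $\Delta$ times the Johnson radius of $\delta$.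
\end{abstract}

\section{The question and the results}

\subsection{The codes}

Fix a prime power $q$ and let $Q=q^k$. The outer code $C_{\mathrm{out}}$ is a Reed--Solomon code over $\mathbb F_Q$: its codewords are the vectors $(\phi(x_1),\dots,\phi(x_n))$, where $x_1,\dots,x_n\in\mathbb F_Q$ are fixed distinct points and $\phi$ ranges over the polynomials in $\mathbb F_Q[X]$ of degree less than $K$. Its relative distance is $\Delta=(n-K+1)/n$. The inner code is an arbitrary code $C_{\mathrm{in}}\subseteq\mathbb F_q^m$ with exactly $Q$ codewords and relative distance $\delta$, given by a bijection $E:\mathbb F_Q\to C_{\mathrm{in}}$. The concatenated code is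
\[
C=\{(E(c_1),\dots,E(c_n)) : (c_1,\dots,c_n)\in C_{\mathrm{out}}\}\subseteq\mathbb F_q^N,\qquad N=nm .
\]
Two distinct codewords differ in at least $\Delta n$ blocks, and in each of these in at least $\delta m$ coordinates. So $C$ has relative distance at least $\Delta\delta$, its \emph{designed distance}.

As is standard, the inner code is small: $Q$ and $m$ are bounded by a fixed polynomial in $n$. Hence the whole table of $E$ can be searched in time polynomial in $N$. The code description given to an algorithm consists of $q$, the parameters $Q,n,K$ and $x_1,\dots,x_n$, and the table of $E$; it allows arithmetic in $\mathbb F_Q$. An algorithm \emph{list decodes $C$ up to a fraction $\rho$ of errors} if, given this description and $y\in\mathbb F_q^N$, it outputs all codewords of $C$ within Hamming distance $\rho N$ of $y$. It runs in \emph{polynomial time} if its running time is bounded by a polynomial in $N$ whose degree and coefficients may depend on $q,\Delta,\delta$, but not on $N$ or on the particular code. Throughout, $0<\Delta<1$ and $0<\delta<1-\frac1q$.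

\subsection{The question}

The generalized minimum distance (GMD) algorithm uniquely decodes $C$ in polynomial time up to a fraction $\Delta\delta/2$ of errors, the \emph{product bound}. The following question is posed in \cite{source}: \emph{is there a function $f$ with values in $[0,1-\frac1q)$ such that $f(\Delta,\delta)>\Delta\delta/2$ for all $0<\Delta<1$, $0<\delta<1-\frac1q$, and a single polynomial time algorithm that list decodes every code $C$ as above up to a fraction $f(\Delta,\delta)$ of errors?} The function is fixed in advance and depends only on $q,\Delta,\delta$; the same radius must work for every inner code of relative distance $\delta$.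

There is no combinatorial obstruction just beyond the product bound. Put
\[
\theta=\frac{q}{q-1},\qquad J_q(x)=\frac1\theta\bigl(1-\sqrt{1-\theta x}\bigr)=\frac{x}{1+\sqrt{1-\theta x}}\qquad(0<x<1/\theta).
\]
A $q$-ary code of relative distance at least $x$ has, in each ball of relative radius $e<J_q(x)$, a number of codewords bounded in terms of $q,x,e$ only (the Johnson bound, proved in Remark~\ref{rem:johnson}). Since $J_q(\Delta\delta)>\Delta\delta/2$, one is led to guess that the answer is yes, and the problem is to find the codewords.

Hard decisions on the blocks are not enough. If each block is decoded to a nearest inner codeword, a block can come out wrong only if it contains at least $\delta m/2$ errors. A Reed--Solomon decoder that corrects fewer than $\Delta n/2$ errors then handles any fraction below $\Delta\delta/4$. The Guruswami--Sudan list decoder, with radius $1-\sqrt{1-\Delta}$, improves this only to $\frac\delta2(1-\sqrt{1-\Delta})$, still below $\Delta\delta/2$ because $1-\sqrt{1-\Delta}=\Delta/(1+\sqrt{1-\Delta})<\Delta$. The outer decoder must be told how reliable each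 block is.

\subsection{Results}

The following notation is used throughout:
\[
z=\theta\delta\in(0,1),\quad r=\sqrt{1-z}\in(0,1),\quad R=1-\Delta=\frac{K-1}n\in(0,1),\quad J=J_q(\delta)=\frac{\delta}{1+r}.
\]
The hypothesis $\delta<1-\frac1q$ says exactly $z<1$; the hypothesis $\Delta<1$ says exactly $K\ge2$.

\begin{theorem}\label{thm:A}
Let
\[
f(\Delta,\delta)=\frac{\Delta\delta}2\Bigl(1+\frac{q}{4(q-1)}\,\Delta\delta\Bigr).
\]
Then $\frac{\Delta\delta}2<f(\Delta,\delta)<1-\frac1q$ for all $0<\Delta<1$, $0<\delta<1-\frac1q$. There is one deterministic algorithm that, for every concatenated code $C$ as above and every $y\in\mathbb F_q^N$, outputs all codewords of $C$ within distance $f(\Delta,\delta)N$ of $y$, in time polynomial in $N$.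
\end{theorem}

So the answer to the question is yes, for every $q$. The next theorem gives a larger radius with a less explicit dependence of the running time on the parameters.

\begin{theorem}\label{thm:B}
Let $\eta_0=\frac{1-r}2$ and $F(\Delta,\delta)=\max\{J_q(\Delta\delta),F_2\}$, where
\[
F_2=\begin{cases}\delta\,(1-\sqrt{1-\Delta}) & \text{if } \sqrt{1-\Delta}\ge\frac{1+r}2,\\[2pt] J_q(\delta)\,(\Delta-\eta_0^2)&\text{otherwise.}\end{cases}
\]
Then $\Delta\delta/2<F(\Delta,\delta)<1-1/q$. There is a uniform algorithm which, given $C$, $y$ and any rational $\rho$ with $0\le\rho<F(\Delta,\delta)$, outputs all codewords of $C$ within distance $\rho N$ of $y$. Its running time is polynomial in $N$, with constants depending on $q,\Delta,\delta,\rho$. Moreover, $F=J_q(\Delta\delta)$ if $1-\Delta\le\theta\delta/4$, and $F=F_2$ if $1-\Delta\ge\theta\delta/4$.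
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\Delta\in(0,1)$ and $\delta\in(0,1-\frac1q)$ be rational and let $\rho>\Delta J_q(\delta)$. There are infinitely many concatenated codes with exactly these parameters, with $n\to\infty$, $Q\le2n$ and $m=O(\log n)$, each having a word $y$ with superpolynomially many (in $N$) codewords within distance $\rho N$. Hence every $f$ for which an algorithm as in the question exists satisfies
\[
f(\Delta,\delta)\le\Delta J_q(\delta)=\frac{\Delta\delta}{1+\sqrt{1-\theta\delta}}
\]
at all rational $(\Delta,\delta)$.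
\end{theorem}

For rational $(\Delta,\delta)$, the supremum of the fractions up to which all such codes can be list decoded in polynomial time thus lies between $F$ and $\Delta J_q(\delta)$. Three comparisons follow from the formulas.
\begin{itemize}
\item As $\Delta\to1$ both bounds tend to $J_q(\delta)$: once $1-\Delta\le\theta\delta/4$ we have $F=J_q(\Delta\delta)$.
\item The product bound can be improved by at most the factor $\Delta J/(\Delta\delta/2)=2/(1+\sqrt{1-\theta\delta})<2$, which tends to $1$ as $\delta\to0$.
\item If $\theta\delta/4\le1-\Delta\le(\frac{1+r}2)^2$, then $F=J(\Delta-\eta_0^2)$, so $F/(\Delta J_q(\delta))=1-\eta_0^2/\Delta$.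
\end{itemize}

At high outer rate, improving $F$ is at least as hard as a question about Reed--Solomon codes alone.

\begin{proposition}\label{prop:D}
Let $\delta\in(0,1-\frac1q)$ be rational. If all concatenated codes with parameters $(\Delta,\delta)$ can be list decoded up to a fraction $\rho$ in polynomial time, then all Reed--Solomon codes of relative distance $\Delta$ over fields $\mathbb F_{q^k}$ with $q^k\le\mathrm{poly}(n)$ can be list decoded up to a fraction $\rho/\delta$ in polynomial time. Hence a fraction $\rho$ beyond $F=\delta(1-\sqrt{1-\Delta})$ in the range $\sqrt{1-\Delta}\ge\frac{1+r}2$ would yield Reed--Solomon list decoding beyond the Guruswami--Sudan radius $1-\sqrt{1-\Delta}$.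
\end{proposition}

Section~\ref{sec:idea} reduces the problem to an inequality about a single block and works out the case of two inner codewords. Section~\ref{sec:block} treats one block in general, Section~\ref{sec:soft} states and proves the soft-decision decoding theorem for Reed--Solomon codes, and Section~\ref{sec:decoder} proves Theorem~\ref{thm:A}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}, and Theorem~\ref{thm:C} and Proposition~\ref{prop:D} in Section~\ref{sec:limits}. We write $d$ for Hamming distance, $(x)_+=\max(x,0)$, and $\|p\|^2=\sum_\alpha p(\alpha)^2$ for a vector $p$ indexed by $\mathbb F_Q$.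

\section{The idea: hedging in each block}\label{sec:idea}

\paragraph{Decoupling the blocks.}
A soft-decision Reed--Solomon decoder (Lemma~\ref{lem:soft}) accepts a probability vector $p_i$ on $\mathbb F_Q$ for each position $i$, and produces a list that contains all codewords $c\in C_{\mathrm{out}}$ with
\[
\frac1n\sum_ip_i(c_i)\ge\sqrt{RS}+\varepsilon,\qquad S=\frac1n\sum_i\|p_i\|^2 .
\]
We must choose $p_i$ from the received block $y_i$. What matters about $y_i$ are the normalized distances
\[
s_i(\alpha)=\frac{d(y_i,E(\alpha))}{\delta m}\qquad(\alpha\in\mathbb F_Q);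
\]
the encoding of $c$ is within $\rho N$ of $y$ if and only if $\frac1n\sum_is_i(c_i)\le\rho/\delta$.

The square root ties all blocks together. By the inequality $\sqrt{RS}\le\frac12(R+S)$ it suffices that
\[
\frac1n\sum_i\Bigl(p_i(c_i)-\tfrac12\|p_i\|^2\Bigr)\ge\frac R2+\varepsilon ,
\]
and here each block contributes separately. Suppose that for some constants $B>0$ and $A$ we can choose the vector $p$ of each block so that
\begin{equation}\label{eq:line}
p(\alpha)-\tfrac12\|p\|^2\ \ge\ \tfrac A2-B\,s(\alpha)\qquad\text{for all }\alpha\in\mathbb F_Q .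
\end{equation}
Averaging \eqref{eq:line} along $c$ shows that we can decode every radius
\begin{equation}\label{eq:radius}
\rho<\frac{\delta(A-R)}{2B}.
\end{equation}
For $(B,A)=(1,1)$ this is $\delta(1-R)/2=\Delta\delta/2$, the product bound.

\paragraph{Two inner codewords.}
The gain is already visible when a block has only two candidates, $0$ and $1$, and all other symbols are ignored. Let $s(0)=x\in[0,\frac12]$ and $s(1)=1-x$: the received block lies between two inner codewords at distance $\delta m$. Take
\[
p(0)=\tfrac12+B(\tfrac12-x),\qquad p(1)=\tfrac12-B(\tfrac12-x),\qquad 0<B\le1 .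
\]
Then $p(0)+Bs(0)=p(1)+Bs(1)=\frac{1+B}2$ and $\|p\|^2=\frac12+2B^2(\frac12-x)^2$, so for both $\alpha$
\[
p(\alpha)-\tfrac12\|p\|^2+Bs(\alpha)=\tfrac14+\tfrac B2-B^2(\tfrac12-x)^2\ \ge\ \tfrac14+\tfrac B2-\tfrac{B^2}4 ,
\]
with equality at $x=0$. With $B=1-\eta$ the right side is $\frac12(1-\frac{\eta^2}2)$, so for these two symbols \eqref{eq:line} holds with $A=1-\frac{\eta^2}2$. For $\eta=0$ the weights are $(1-x,x)$ and \eqref{eq:radius} is the product bound. For small $\eta>0$ the intercept $A$ drops by a \emph{quadratic} amount while the slope $B$ drops by a \emph{linear} amount. In this toy case the choice $\eta=\Delta$, for instance, turns \eqref{eq:radius} into $\rho<\frac{\Delta\delta}2\cdot\frac{1-\Delta/2}{1-\Delta}$. The price is that the decoder hedges: even when $y_i$ equals $E(0)$, it gives weight $\eta/2$ to the other symbol.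

\paragraph{What is needed in general.}
In a real inner code many words may compete, and two things have to be settled: which weights to use, and how large $A$ can be for given $B<1$. The first has a clean answer. The best weights minimize $\|p\|^2+2B\sum_\alpha p(\alpha)s(\alpha)$ over all probability vectors, and then \eqref{eq:line} holds with $A$ equal to the minimum (Lemma~\ref{lem:weights} and Remark~\ref{rem:opt}). The second becomes a lower bound for this functional, valid for every inner code of relative distance $\delta$, every $y$ and every $p$. It follows from a Johnson-type count (Lemma~\ref{lem:johnson}), again with a loss quadratic in $\eta$.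

\section{One block}\label{sec:block}

\subsection{The weights}

\begin{lemma}\label{lem:weights}
Let $B>0$ and $s:\mathbb F_Q\to[0,\infty)$. There is a unique real $u$ with $\sum_\alpha(u-Bs(\alpha))_+=1$. Let $p(\alpha)=(u-Bs(\alpha))_+$, a probability vector. Then for every $\alpha$
\[
p(\alpha)-\tfrac12\|p\|^2\ \ge\ \tfrac12\Bigl(\|p\|^2+2B\sum_\beta p(\beta)s(\beta)\Bigr)-B\,s(\alpha).
\]
\end{lemma}

\begin{proof}
As a function of $u$ the sum is continuous, equals $0$ for $u\le B\min s$, and increases strictly to $\infty$ from there on. So $u$ exists and is unique. Since $p(\beta)=u-Bs(\beta)$ wherever $p(\beta)\neq0$,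
\[
\|p\|^2=\sum_\beta p(\beta)\bigl(u-Bs(\beta)\bigr)=u-B\sum_\beta p(\beta)s(\beta).
\]
Hence $p(\alpha)\ge u-Bs(\alpha)=\|p\|^2+B\sum_\beta p(\beta)s(\beta)-Bs(\alpha)$. Subtract $\frac12\|p\|^2$.
\end{proof}

\begin{remark}\label{rem:opt}
Write $\langle p,s\rangle=\sum_\alpha p(\alpha)s(\alpha)$. No weights do better: if $p'$ is any probability vector and $p$ is that of the lemma, a minimum is at most an average with weights $p$, so
\[
\min_\alpha\bigl(p'(\alpha)+Bs(\alpha)\bigr)-\tfrac12\|p'\|^2\le\langle p,p'\rangle+B\langle p,s\rangle-\tfrac12\|p'\|^2\le\tfrac12\bigl(\|p\|^2+2B\langle p,s\rangle\bigr).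
\]
Moreover $p$ minimizes $\|\cdot\|^2+2B\langle\cdot,s\rangle$ over the probability vectors. Indeed, averaging $p(\alpha)+Bs(\alpha)\ge u$ with weights $p'$ gives $\langle p,p'\rangle+B\langle p',s\rangle\ge u=\|p\|^2+B\langle p,s\rangle$, and $2\langle p,p'\rangle\le\|p\|^2+\|p'\|^2$. Neither fact is used in the proofs below.
\end{remark}

\begin{remark}\label{rem:compute}
The number $u$ is computed exactly. Sort the values $s_{(1)}\le\dots\le s_{(Q)}$ and put $u_j=\bigl(1+B\sum_{i\le j}s_{(i)}\bigr)/j$. Then $u=u_j$ for any $j$ with $Bs_{(j)}<u_j$ and $u_j\le Bs_{(j+1)}$ (the last condition void for $j=Q$), since such a $u_j$ solves the equation; and $j=|\{\alpha:p(\alpha)>0\}|$ has this property. For $s(\alpha)=d(y,E(\alpha))/(\delta m)$ and rational $B$, the number $u$ is rational with $O(\log N)$ bits plus $O(1)$ times the bit length of $B$, because all $s(\alpha)$ have the common integer denominator $\delta m$.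
\end{remark}

\subsection{An inequality for the inner code}

For an inner code, a word $y\in\mathbb F_q^m$ and a probability vector $p$ on $\mathbb F_Q$ put
\[
s(\alpha)=\frac{d(y,E(\alpha))}{\delta m},\qquad P=\|p\|^2,\qquad \sigma=2\sum_\alpha p(\alpha)s(\alpha).
\]

\begin{definition}
A pair $(B,A)$ with $0<B\le1$ is \emph{admissible} for $(q,\delta)$ if $P+B\sigma\ge A$ for every $q$-ary inner code of relative distance $\delta$ (with any $Q=q^k$ and any $m$), every $y$ and every $p$.
\end{definition}

By Lemma~\ref{lem:weights}, admissibility gives \eqref{eq:line}. If an inner code of relative distance $\delta$ exists, then $A\le1$ in every admissible pair: take $y=E(\alpha)$ and $p$ the point mass at $\alpha$, so that $P=1$ and $\sigma=0$.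

There are two reasons why $P+B\sigma$ cannot be small. If $p$ concentrates on few symbols, then $P$ is large. If $p$ spreads over many symbols, then $P$ is small, but $\sigma$ is large: inner codewords are pairwise far apart, so few of them are close to $y$. The next lemma quantifies this.

\begin{lemma}\label{lem:johnson}
\textup{(i)} $P\ge1-\sigma+\frac z4\sigma^2$.

\textup{(ii)} For every $\eta\in[0,1)$ the pair $\bigl(1-\eta,\,1-\eta^2/z\bigr)$ is admissible.
\end{lemma}

\begin{proof}
(i) Draw $\alpha,\alpha'$ independently from $p$ and let $c=E(\alpha)$, $c'=E(\alpha')$. These words differ in at least $\delta m$ coordinates when $\alpha\ne\alpha'$, so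
\[
\frac1m\,\mathbb E\,d(c,c')\ge\delta\Pr[\alpha\ne\alpha']=\delta(1-P).
\]
For an upper bound, fix a coordinate $j$; let $h_x=\Pr[c_j=x]$ and $e_j=\Pr[c_j\ne y_j]$. By the Cauchy--Schwarz inequality on the $q-1$ symbols other than $y_j$,
\[
\Pr[c_j\ne c'_j]=1-\sum_xh_x^2\le1-(1-e_j)^2-\frac{e_j^2}{q-1}=2e_j-\theta e_j^2 .
\]
The average of the $e_j$ over $j$ is $\frac1m\sum_\alpha p(\alpha)d(y,E(\alpha))=\delta\sigma/2$. As $e\mapsto2e-\theta e^2$ is concave, averaging over $j$ yields $\delta(1-P)\le\delta\sigma-\theta\delta^2\sigma^2/4$. Divide by $\delta$.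

(ii) With $B=1-\eta$, part (i) gives
\[
P+B\sigma\ge1-\eta\sigma+\frac z4\sigma^2=1-\frac{\eta^2}z+\frac z4\Bigl(\sigma-\frac{2\eta}z\Bigr)^2\ge1-\frac{\eta^2}z .\qedhere
\]
\end{proof}

For $\eta=0$ this gives the pair $(1,1)$ and hence the product bound. The slack $\frac z4\sigma^2$ in $P+\sigma\ge1+\frac z4\sigma^2$ pays for a smaller $B$.

\begin{remark}\label{rem:johnson}
Part (i) contains the Johnson bound. Its proof uses only that the words in the support of $p$ are pairwise at distance at least $\delta m$; their number and their labels play no role. Let $L$ such words lie within distance $em$ of $y$, where $e<J_q(\delta)$, and let $p$ be uniform on them. Then $P=1/L$ and $\sigma\le2e/\delta\le2/z$. The polynomial $1-\sigma+\frac z4\sigma^2$ is decreasing on $[0,2/z]$, so $1/L\ge(\delta-2e+\theta e^2)/\delta$. This is positive, because $J_q(\delta)$ is the smaller root of $\theta e^2-2e+\delta$.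
\end{remark}

\section{Soft-decision list decoding of Reed--Solomon codes}\label{sec:soft}

The following is a form of the Guruswami--Sudan and Koetter--Vardy theorem, with a proof for completeness. If all $p_i$ are point masses at the symbols of a received word, then $S=1$ and the condition asks for agreement in a fraction $\sqrt R+\varepsilon$ of the positions, which corresponds to the Guruswami--Sudan radius.

\begin{lemma}\label{lem:soft}
Let $x_1,\dots,x_n\in\mathbb F_Q$ be distinct, $2\le K\le n$, $R=\frac{K-1}n$, and let $p_1,\dots,p_n$ be rational probability vectors on $\mathbb F_Q$. Put $S=\frac1n\sum_i\|p_i\|^2$ and let $\varepsilon\in(0,1]$ be rational. In deterministic time polynomial in $n$, $Q$, $1/\varepsilon$ and the bit lengths one can compute a list containing every $\phi\in\mathbb F_Q[X]$ of degree less than $K$ with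
\[
\frac1n\sum_ip_i(\phi(x_i))\ge\sqrt{RS}+\varepsilon .
\]
\end{lemma}

The strategy is to find a nonzero polynomial $T(X,Y)$ that vanishes at each point $(x_i,\alpha)$ to an order proportional, up to rounding, to $p_i(\alpha)$. If $\phi$ passes through points of large total weight, then $T(X,\phi(X))$ has more zeros, counted with multiplicity, than its degree allows. So $\phi$ is a $Y$-root of $T$; and the $Y$-roots of $T$ can be found.

\begin{proof}
Let $\kappa=K-1\ge1$, $M=\lceil9/\varepsilon^2\rceil$ and $\mu_{i,\alpha}=\lfloor Mp_i(\alpha)\rfloor$. Put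
\[
\Gamma=\sum_{i,\alpha}\tfrac12\mu_{i,\alpha}(\mu_{i,\alpha}+1)\le\tfrac12(M^2nS+Mn),\qquad D=\bigl\lceil\sqrt{2\kappa\Gamma}\,\bigr\rceil .
\]

\emph{Interpolation.} Let $\ell=\lfloor D/\kappa\rfloor$. The number of monomials $X^iY^j$ with $i+\kappa j\le D$ is
\[
\sum_{j=0}^{\ell}(D-\kappa j+1)=(\ell+1)\Bigl(D+1-\frac{\kappa\ell}2\Bigr)\ge(\ell+1)\Bigl(\frac D2+1\Bigr)>\frac D\kappa\cdot\frac D2=\frac{D^2}{2\kappa}\ge\Gamma .
\]
Consider polynomials $T$ supported on these monomials. We require, for all $i$ and $\alpha$, that $T(X+x_i,Y+\alpha)$ contain only monomials of total degree at least $\mu_{i,\alpha}$. The coefficients of $T(X+x_i,Y+\alpha)$ are linear in those of $T$, and $\frac12\mu(\mu+1)$ monomials have total degree less than $\mu$. So these are $\Gamma$ homogeneous linear equations in more than $\Gamma$ unknowns, and linear algebra finds a nonzero solution $T$.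

\emph{Every $\phi$ in question is a root.} Let $\deg\phi\le\kappa$. Then $\deg T(X,\phi(X))\le D$. Fix $i$, put $\alpha=\phi(x_i)$, and substitute $\phi(X+x_i)-\alpha$ for $Y$ in $T(X+x_i,Y+\alpha)$. Since $X$ divides $\phi(X+x_i)-\alpha$, the result $T(X+x_i,\phi(X+x_i))$ is divisible by $X^{\mu_{i,\alpha}}$. As the $x_i$ are distinct, $T(X,\phi(X))$ is divisible by $\prod_i(X-x_i)^{\mu_{i,\phi(x_i)}}$. If $\phi$ satisfies the hypothesis of the lemma, the degree of this product is
\[
\sum_i\mu_{i,\phi(x_i)}>M\sum_ip_i(\phi(x_i))-n\ge Mn\sqrt{RS}+Mn\varepsilon-n ,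
\]
while, since $\kappa=Rn$ and $R\le1$,
\[
D<\sqrt{2\kappa\Gamma}+1\le n\sqrt{R(M^2S+M)}+1\le nM\sqrt{RS}+n\sqrt M+n .
\]
From $\sqrt M\,\varepsilon\ge3$ and $\sqrt M\ge1$ we get $M\varepsilon\ge3\sqrt M\ge\sqrt M+2$. Hence $\sum_i\mu_{i,\phi(x_i)}>D$, so $T(X,\phi(X))=0$.

\emph{Finding the roots (Roth--Ruckenstein).} For $U\in\mathbb F_Q[X,Y]$, $U\neq0$, let $U^\sharp=X^{-v}U$ with $v$ maximal, so that $X\nmid U^\sharp$ and $U^\sharp(0,Y)\ne0$. If $U(X,\phi)=0$, then $\gamma=\phi(0)$ is a root of $U^\sharp(0,Y)$, and $(\phi-\gamma)/X$ is a $Y$-root of the nonzero polynomial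
\[
U_\gamma(X,Y)=U^\sharp(X,XY+\gamma).
\]
So start with $U=T$, find all roots $\gamma\in\mathbb F_Q$ of $U^\sharp(0,Y)$ by trying every element of $\mathbb F_Q$, and recurse on each $U_\gamma$. Stop after $K$ levels. The values $\gamma_0,\dots,\gamma_{K-1}$ along a path of length $K$ are the coefficients of a candidate $\phi$, which is tested by computing $T(X,\phi(X))$.

It remains to see that the recursion tree is small. Let $\gamma$ be a root of $U^\sharp(0,Y)$ of multiplicity $\mu$, and write $U^\sharp(X,Y+\gamma)=\sum t_{ij}X^iY^j$, where $t_{0\mu}\ne0$. Then $U_\gamma=\sum t_{ij}X^{i+j}Y^j$. The monomials in this sum are distinct, so the exponent removed in passing to $U_\gamma^\sharp$ is $v=\min\{i+j:t_{ij}\neq0\}\le\mu$. The terms of $U^\sharp_\gamma(0,Y)$ come from $i+j=v$, so its degree is at most $v\le\mu$. Summing over the roots $\gamma$, the degrees of the polynomials $U_\gamma^\sharp(0,Y)$ at the children of a node add up to at most $\deg U^\sharp(0,Y)$. Hence the sum of $\deg U^\sharp(0,Y)$ over a level of the tree never exceeds $\deg_YT$, and at most $\deg_YT$ edges lead from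 each level to the next. The $Y$-degree does not grow, and the $X$-degree grows by at most $\deg_YT$ per level. All sizes are polynomial.
\end{proof}

\section{The decoder and the proof of Theorem~\ref{thm:A}}\label{sec:decoder}

\begin{proposition}\label{prop:decoder}
Let $C$ be a concatenated code as above. Let $(B,A)$ be rational and admissible for $(q,\delta)$, and let $\rho\ge0$ be rational with
\[
\varepsilon:=\tfrac12(A-R)-\frac{B\rho}\delta>0,\qquad\text{i.e.}\quad \rho<\frac{\delta(A-R)}{2B}.
\]
Then all codewords of $C$ within distance $\rho N$ of $y=(y_1,\dots,y_n)$ can be found in deterministic time polynomial in $N$, $1/\varepsilon$ and the bit lengths of $B,A,\rho$.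
\end{proposition}

\begin{proof}
Since $A\le1$, we have $\varepsilon\le\frac12$. For each block compute $s_i(\alpha)=d(y_i,E(\alpha))/(\delta m)$ for all $\alpha\in\mathbb F_Q$; this is where $Q,m\le\mathrm{poly}(n)$ is used. Let $p_i$ be the vector of Lemma~\ref{lem:weights} for $s_i$ and $B$, computed as in Remark~\ref{rem:compute}. By that lemma and admissibility, applied to $p=p_i$,
\[
p_i(\alpha)-\tfrac12\|p_i\|^2\ge\tfrac A2-Bs_i(\alpha)\qquad\text{for all }\alpha\in\mathbb F_Q .
\]
Let $c\in C_{\mathrm{out}}$ have its encoding within $\rho N$ of $y$, that is, $\frac1n\sum_is_i(c_i)\le\rho/\delta$. Averaging over $i$ with $\alpha=c_i$, and with $S=\frac1n\sum_i\|p_i\|^2$,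
\[
\frac1n\sum_ip_i(c_i)\ge\frac S2+\frac A2-\frac{B\rho}\delta=\frac{S+R}2+\varepsilon\ge\sqrt{RS}+\varepsilon .
\]
So Lemma~\ref{lem:soft} puts the polynomial of $c$ on its list. Encode each candidate and output those within distance $\rho N$ of $y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In the present notation $f=\frac{\Delta\delta}2\bigl(1+\frac{\Delta z}4\bigr)$. Since $0<\Delta z<1$, we have $\frac{\Delta\delta}2<f<\frac58\delta<1-\frac1q$.

We choose $\eta$ in Lemma~\ref{lem:johnson}(ii). The radius to be maximized is $\frac{\delta(\Delta-\eta^2/z)}{2(1-\eta)}$. Its maximum is at $\eta=1-\sqrt{1-\Delta z}$ (see Section~\ref{sec:radii}), and $\eta=\Delta z/2$ is the first-order approximation to this, with the advantage of being rational. So let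
\[
\eta=\frac{\Delta z}2,\qquad B=1-\frac{\Delta z}2,\qquad A=1-\frac{\eta^2}z=1-\frac{\Delta^2z}4 .
\]
For an actual code, $\Delta$ and $\delta$ are rational, so this pair is rational, and it is admissible. With $\rho=f(\Delta,\delta)$, and since $A-R=\Delta-\frac{\Delta^2z}4$, the quantity in Proposition~\ref{prop:decoder} is
\begin{align*}
\varepsilon&=\frac12\Bigl(\Delta-\frac{\Delta^2z}4\Bigr)-\Bigl(1-\frac{\Delta z}2\Bigr)\frac\Delta2\Bigl(1+\frac{\Delta z}4\Bigr)\\
&=\frac\Delta2\Bigl[1-\frac{\Delta z}4-\Bigl(1-\frac{\Delta z}4-\frac{\Delta^2z^2}8\Bigr)\Bigr]=\frac{\Delta^3z^2}{16}>0 .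
\end{align*}
The algorithm reads off $\Delta$, computes $\delta$ by comparing all pairs in the table of $E$, and runs the decoder of Proposition~\ref{prop:decoder}. The bit lengths of $B,A,\rho$ are $O(\log N)$, so the running time is polynomial in $N$ and $1/\varepsilon=16/(\Delta^3z^2)$. Since $\Delta\ge1/n$ and $z\ge\delta\ge1/m$, it is even bounded by one polynomial in $N$, independent of $\Delta$ and $\delta$.
\end{proof}

\section{A larger radius: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Better admissible pairs for $B$ near $1$}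

Lemma~\ref{lem:johnson}(ii) loses $\eta^2/z$, which is large compared with $\eta^2$ when $\delta$ is small. It uses a single inequality for all $p$, and this is wasteful when $p$ has a dominant symbol. There the triangle inequality says more: for $\alpha\ne\beta$,
\begin{equation}\label{eq:tri}
s(\alpha)+s(\beta)\ge1 ,
\end{equation}
since $d(y,E(\alpha))+d(y,E(\beta))\ge\delta m$. Treating concentrated and spread vectors separately reduces the loss to $\eta^2$, as long as $\eta\le\eta_0$.

\begin{lemma}\label{lem:pairs}
If $\frac{1+r}2\le B\le1$, then $(B,\,2B-B^2)$ is admissible.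
\end{lemma}

\begin{proof}
Let $\eta=1-B\le\frac{1-r}2$; then $2B-B^2=1-\eta^2=B(1+\eta)$. Let $p^*=p(\alpha^*)$ be the largest value of $p$.

\emph{Case $p^*\ge\frac12$.} Let $s^*=s(\alpha^*)$. By \eqref{eq:tri}, $s(\alpha)\ge1-s^*$ for $\alpha\ne\alpha^*$, so
\[
\sum_\alpha p(\alpha)s(\alpha)\ge p^*s^*+(1-p^*)(1-s^*)=(1-p^*)+(2p^*-1)s^*\ge1-p^* .
\]
Therefore $P+B\sigma\ge p^{*2}+2B(1-p^*)=2B-B^2+(p^*-B)^2\ge2B-B^2$.

\emph{Case $p^*\le\frac12$.} We first show $\sigma\ge1$. Let $s_0=s(\alpha_0)$ be the minimum of $s$. If $s_0\ge\frac12$ this is clear. Otherwise \eqref{eq:tri} and $p(\alpha_0)\le\frac12$ give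
\[
\sum_\alpha p(\alpha)s(\alpha)\ge p(\alpha_0)s_0+(1-p(\alpha_0))(1-s_0)=(1-s_0)-p(\alpha_0)(1-2s_0)\ge\tfrac12 .
\]
Now Lemma~\ref{lem:johnson}(i) yields
\[
P+B(\sigma-1)\ge\frac z4\sigma^2-\eta(\sigma-1).
\]
For $\sigma\ge1$ the right side has derivative $\frac z2\sigma-\eta\ge\frac z2-\eta\ge0$, because $\eta\le\frac{1-r}2\le\frac{(1-r)(1+r)}2=\frac z2$. So it is at least its value $\frac z4$ at $\sigma=1$. Finally, $x(1-x)$ is increasing on $[0,\frac12]$, so $\eta(1-\eta)\le\frac{1-r}2\cdot\frac{1+r}2=\frac z4$. Hence $P+B\sigma\ge B+\frac z4\ge B+\eta(1-\eta)=B(1+\eta)$.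
\end{proof}

\begin{remark}
For rational $\delta$ the value $2B-B^2$ cannot be increased. The proof of Proposition~\ref{prop:D} constructs inner codes, with $Q$ arbitrarily large, in which any two words are at relative distance exactly $\delta$. Take $y=E(\alpha)$, let $p(\alpha)=1-\eta$ and spread the remaining weight $\eta$ evenly over the other $Q-1$ symbols, all of which have $s=1$. Then $P+B\sigma=(1-\eta)^2+\frac{\eta^2}{Q-1}+2(1-\eta)\eta=1-\eta^2+\frac{\eta^2}{Q-1}$.
\end{remark}

\subsection{The radii}\label{sec:radii}

We maximize the radius $\delta(A-R)/(2B)$ of Proposition~\ref{prop:decoder} over each of the two families of admissible pairs.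

\emph{First family}, $(B,A)=(1-\eta,1-\eta^2/z)$ with $0\le\eta<1$. The radius is $\frac{\delta(\Delta-\eta^2/z)}{2(1-\eta)}$. The sign of its derivative in $\eta$ is that of $\eta^2-2\eta+\Delta z$, so on $[0,1)$ the maximum is at $\eta=1-\sqrt{1-\Delta z}$. There $\Delta z=2\eta-\eta^2$, so $A-R=\Delta-\frac{\eta^2}z=\frac{2\eta(1-\eta)}z$ and
\[
\frac{\delta(A-R)}{2B}=\frac{\delta\eta}z=\frac\eta\theta=J_q(\Delta\delta).
\]

\emph{Second family}, $(B,A)=(B,2B-B^2)$ with $\frac{1+r}2\le B\le1$. Here
\[
\frac{\delta(A-R)}{2B}=\delta\Bigl(1-\frac B2-\frac R{2B}\Bigr),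
\]
which increases in $B$ up to $B=\sqrt R$ and decreases afterwards. If $\sqrt R\ge\frac{1+r}2$, then $B=\sqrt R$ is allowed and gives $\delta(1-\sqrt R)$. Otherwise the best choice is the endpoint $B=\frac{1+r}2=1-\eta_0$, where $A-R=\Delta-\eta_0^2$; it gives $\frac{\delta}{1+r}(\Delta-\eta_0^2)=J(\Delta-\eta_0^2)$. In both cases the value is $F_2$.

\subsection{The algorithm and the comparison of the two terms}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The algorithm.} Let $\rho<F$ be rational. In each family the radius is continuous in $B$, and the optimal $B$ computed above is less than $1$ and can be approached by rationals from above within the family. Hence one of the families contains a rational $B$, with rational $A$, such that $\rho<\delta(A-R)/(2B)$. The algorithm enumerates the rationals $B\in(0,1]$ and tests this inequality for $A=1-(1-B)^2/z$, and also for $A=2B-B^2$ if $B$ belongs to the second family. Membership $2B-1\ge r$ is the rational test $2B\ge1$ and $(2B-1)^2\ge1-z$. The search time, the bit lengths of $B$ and $A$, and $\varepsilon$ depend only on $q,\Delta,\delta,\rho$.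 Then Proposition~\ref{prop:decoder} applies.

\emph{Bounds on $F$.} For $0<x<1/\theta$ we have $J_q(x)=\frac x{1+\sqrt{1-\theta x}}>\frac x2$, so $F\ge J_q(\Delta\delta)>\frac{\Delta\delta}2$. Also $J_q(\Delta\delta)<\frac1\theta$, $\delta(1-\sqrt{1-\Delta})<\delta<\frac1\theta$ and $J(\Delta-\eta_0^2)<J<\frac1\theta$. Thus $F<\frac1\theta=1-\frac1q$.

\emph{Which term is the maximum: high rate.} The function $t\mapsto(1-\sqrt{1-\Delta t})/t$ is increasing on $(0,1]$, being the slope of a chord from the origin of a convex function that vanishes there. Comparing $t=z$ with $t=1$,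
\begin{equation}\label{eq:compare}
J_q(\Delta\delta)=\delta\,\frac{1-\sqrt{1-\Delta z}}z\le\delta(1-\sqrt{1-\Delta}) .
\end{equation}
So $F=F_2$ when $\sqrt R\ge\frac{1+r}2$. This range lies inside $R\ge\frac z4$, because $\frac z4=\frac{(1-r)(1+r)}4<\bigl(\frac{1+r}2\bigr)^2$.

\emph{Lower rate.} Now let $R\le(\frac{1+r}2)^2$. Then $F_2=J(\Delta-\eta_0^2)$; at the endpoint the two expressions for $F_2$ coincide, both being the radius for $B=\frac{1+r}2=\sqrt R$. Fix $\delta$ and consider, for $0<\Delta<1$,
\[
\psi(\Delta)=J_q(\Delta\delta)-J(\Delta-\eta_0^2),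
\]
a convex function of $\Delta$ minus an affine one, hence convex.

At $R=\frac z4$ we have $1-\Delta z=1-z+\frac{z^2}4=(1-\frac z2)^2$, so $J_q(\Delta\delta)=\frac z{2\theta}=\frac\delta2$. Also
\[
J(\Delta-\eta_0^2)=J\Bigl(1-\frac{(1-r)(1+r)+(1-r)^2}4\Bigr)=J\cdot\frac{1+r}2=\frac\delta2 .
\]
So $\psi=0$ there. The derivative there is
\[
\psi'=\frac{\delta}{2\sqrt{1-\Delta z}}-J=\frac\delta{2-z}-\frac\delta{1+r}=\frac\delta{1+r^2}-\frac\delta{1+r}>0 .
\]
A convex function lies above its tangents, so $\psi\ge0$ for $\Delta\ge1-\frac z4$; that is, $F=J_q(\Delta\delta)$ for $R\le\frac z4$. At the other end, $R=(\frac{1+r}2)^2$, we have $\psi\le0$ by \eqref{eq:compare}. Being convex and nonpositive at both ends, $\psi\le0$ whenever $\frac z4\le R\le(\frac{1+r}2)^2$, so $F=F_2$ there.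
\end{proof}

\section{Limits}\label{sec:limits}

\subsection{Too many codewords: proof of Theorem~\ref{thm:C}}

The inner code can contain large groups of words around common centers, each word at relative distance about $J$ from its center; this is the configuration at which the Johnson bound stops. If at most positions the symbols of many outer codewords lie in one group depending only on the position, then all these outer codewords have encodings at relative distance about $J$ from the word of centers. To arrange this we take the groups to be the cosets of $\mathbb F_{Q_0}^*$ in $\mathbb F_Q^*$, where $Q=Q_0^2$, and use polynomials that map $\mathbb F_Q$ into $\mathbb F_{Q_0}$. There are many of these already at degree $\varepsilon n$. The remaining degree, about $Rn$, is spent on a fixed factor that vanishes at about $Rn$ positions. Those positions contribute no errors, and this produces the factor $\Delta$.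

We use Hoeffding's inequality: a sum of $m$ independent $\{0,1\}$-valued variables falls below its mean by $cm$ or more with probability at most $\exp(-2c^2m)$, and likewise above.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\varepsilon>0$ be so small that $\varepsilon\le R$, $\lambda:=J+\varepsilon<1-\frac1q$ and $(\Delta+\varepsilon)(J+2\varepsilon)+\varepsilon\le\rho$. Let $Q_0=q^\nu$ with $\nu\to\infty$ and $Q=Q_0^2$. Let $n\le Q$ be the largest multiple of the denominator of $\Delta$, so $n\ge Q/2$ for large $\nu$. Let $K=Rn+1$, an integer, and let $x_1,\dots,x_n\in\mathbb F_Q$ be any distinct points.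

\emph{Inner code.} The function $2x-\theta x^2$ is strictly increasing on $[0,\frac1\theta]$ and equals $\delta$ at $x=J$: indeed $\theta J=1-r$, so $2J-\theta J^2=J(1+r)=\delta$. So $\delta':=2\lambda-\theta\lambda^2>\delta$. Let
\[
c_0=\min\{\delta'-\delta,\ 1-\tfrac1q-\delta,\ \varepsilon\}>0
\]
and let $m=O(\log Q)$ be a multiple of the denominator of $\delta$ with $m>\ln Q/c_0^2$.

For each of the $Q_0+1$ cosets $\Omega$ of $\mathbb F_{Q_0}^*$ in $\mathbb F_Q^*$ choose a uniform random center $y_\Omega\in\mathbb F_q^m$. For $\alpha\in\Omega$ let each coordinate of $E(\alpha)$ equal that of $y_\Omega$ with probability $1-\lambda$ and otherwise be uniform among the other $q-1$ symbols. Let $E(0)$ be uniform. All choices are independent. For $\alpha\ne\beta$, the words $E(\alpha)$ and $E(\beta)$ disagree in a given coordinate, independently over the coordinates, with probability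
\begin{itemize}
\item $1-(1-\lambda)^2-\frac{\lambda^2}{q-1}=\delta'$ if $\alpha$ and $\beta$ lie in the same coset,
\item $1-\frac1q$ otherwise, because the two symbols are then independent and uniform.
\end{itemize}
Both are at least $\delta+c_0$. Likewise $d(E(\alpha),y_\Omega)$ has mean $\lambda m$ for $\alpha\in\Omega$. By Hoeffding's inequality each of the events $d(E(\alpha),E(\beta))\le\delta m$ for $\alpha\neq\beta$, and $d(E(\alpha),y_\Omega)>(\lambda+\varepsilon)m$ for $\alpha\in\Omega$, has probability at most $\exp(-2c_0^2m)<Q^{-2}$. There are $\binom Q2+Q-1<Q^2$ such events. So some choice satisfies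
\[
d(E(\alpha),E(\beta))>\delta m\ \ (\alpha\ne\beta),\qquad d(E(\alpha),y_\Omega)\le(J+2\varepsilon)m\ \ (\alpha\in\Omega).
\]

The relative distance should be exactly $\delta$. Change $E(0)$ one coordinate at a time into $E(1)$. Its distance to $\{E(\alpha):\alpha\ne0\}$ starts above the integer $\delta m$, ends at $0$ and changes by at most $1$ per step, so at some step it equals $\delta m$. Let $E(0)$ be the word at that step. The words $E(\alpha)$ with $\alpha\ne0$ are unchanged and still pairwise more than $\delta m$ apart. The code has $Q$ codewords and relative distance exactly $\delta$.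

\emph{Many close codewords.} Let $L=1+\lfloor\varepsilon n/(Q_0+1)\rfloor$, so that $(L-1)(Q_0+1)\le\varepsilon n\le Rn=K-1$. Let
\[
t=K-1-(L-1)(Q_0+1)\ge(R-\varepsilon)n,\qquad \mathcal T=\{1,\dots,t\},\qquad h(X)=\prod_{i\in\mathcal T}(X-x_i).
\]
For nonzero $G\in\mathbb F_{Q_0}[Z]$ of degree at most $L-1$ put
\[
g(X)=G(X^{Q_0+1}),\qquad W_G=h\,g,\qquad\deg W_G\le K-1 .
\]
Distinct $G$ give distinct $W_G$, hence distinct codewords, since $K\le n$ and $E$ is injective. For $x\in\mathbb F_Q$ the norm $x^{Q_0+1}$ lies in $\mathbb F_{Q_0}$, so $g(x)\in\mathbb F_{Q_0}$. Define $y_i=E(0)$ for $i\in\mathcal T$; for $i\notin\mathcal T$ we have $h(x_i)\neq0$, and we let $y_i$ be the center of the coset $h(x_i)\mathbb F_{Q_0}^*$. Note that $y$ does not depend on $G$.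

For $i\in\mathcal T$ the $i$th block of the encoding of $W_G$ is $E(0)=y_i$. For $i\notin\mathcal T$ with $g(x_i)\ne0$, the symbol $W_G(x_i)$ lies in $h(x_i)\mathbb F_{Q_0}^*$, and the block is at distance at most $(J+2\varepsilon)m$ from $y_i$. At most $\deg g\le\varepsilon n$ positions have $g(x_i)=0$. As $n-t\le(\Delta+\varepsilon)n$, the total distance is at most
\[
\bigl[(\Delta+\varepsilon)(J+2\varepsilon)+\varepsilon\bigr]N\le\rho N .
\]
The number of these codewords is $Q_0^L-1\ge Q_0^{\varepsilon Q_0/4}-1$, because $L\ge\frac{\varepsilon n}{Q_0+1}\ge\frac{\varepsilon Q_0^2}{2(Q_0+1)}\ge\frac{\varepsilon Q_0}4$. Since $N=nm=O(Q_0^2\log Q_0)$, this is superpolynomial in $N$.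

For the last statement, suppose that an algorithm as in the question exists for $f$ and that $f(\Delta,\delta)>\Delta J_q(\delta)$ at a rational point. Apply the above with $\rho=f(\Delta,\delta)$. Since $Q\le2n$ and $m=O(\log n)$, the inner codes are small in the sense of the conventions, and no polynomial time algorithm can output all these codewords.
\end{proof}

\subsection{A reduction from Reed--Solomon codes: proof of Proposition~\ref{prop:D}}

If all pairs of inner codewords are at the same distance, a concatenated code is a scaled copy of its outer code.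

\begin{proof}[Proof of Proposition~\ref{prop:D}]
Recall the $q$-ary simplex code of dimension $k$. It has length $\frac{q^k-1}{q-1}$; its coordinates are indexed by the points of the projective space over $\mathbb F_q$ of dimension $k-1$, and a codeword lists the values of a linear form on fixed representatives. A nonzero form vanishes on a hyperplane, so every nonzero codeword has weight $\frac{q^k-1}{q-1}-\frac{q^{k-1}-1}{q-1}=q^{k-1}$.

Write $\delta=b_1/b_2$ with integers $b_1,b_2\ge1$. Let $C_{\mathrm{in}}$ consist of $b_1$ repeated copies of the simplex code, padded with zeros to length $m=b_2q^{k-1}$. The copies fit, because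
\[
\frac{b_1}{b_2}<1-\frac1q<\frac{q^{k-1}(q-1)}{q^k-1},\qquad\text{so}\qquad b_1\,\frac{q^k-1}{q-1}<b_2q^{k-1} .
\]
Any two distinct words of $C_{\mathrm{in}}$ are at relative distance exactly $b_1q^{k-1}/m=\delta$. There are $q^k=Q$ of them, and $m\le\mathrm{poly}(n)$ since $b_2$ is fixed. Let $E:\mathbb F_Q\to C_{\mathrm{in}}$ be any bijection.

Given a received word $(w_1,\dots,w_n)\in\mathbb F_Q^n$ for the Reed--Solomon code, let $y_i=E(w_i)$. For $c\in C_{\mathrm{out}}$ the relative distance of its encoding from $y$ is exactly $\delta$ times the relative distance of $c$ from $w$. So list decoding $C$ up to a fraction $\rho$ list decodes the Reed--Solomon code up to a fraction $\rho/\delta$. The last statement follows, since $F=\delta(1-\sqrt{1-\Delta})$ in the range $\sqrt{1-\Delta}\ge\frac{1+r}2$ by Theorem~\ref{thm:B}.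
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
``8 List Decoding of Concatenated Codes'',
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-540-30180-6_8}
(doi:10.1007/978-3-540-30180-6\_8).
\end{thebibliography}

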